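# Subspaces of finite codimension in the disc algebra that contain no invertible function

## 1. The disc algebra, annihilators, analytic functionals

Throughout, $\mathbb D$ is the open unit disc, $\overline{\mathbb D}$ the closed one, $\mathbb T$ the unit circle, and $\mathcal O$ the algebra of entire functions.

**Definition 1 (disc algebra).** $A(\mathbb D)$ is the algebra of continuous functions $\overline{\mathbb D}\to\mathbb C$ that are analytic in $\mathbb D$, with pointwise operations and the sup norm. We write $A$ for it.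

Two facts are used all the time. Polynomials are dense in $A$: the dilates $f(\rho z)$ converge uniformly to $f$ as $\rho\to1^-$, and each dilate is the uniform limit of its Taylor polynomials. And $f\in A$ is invertible in $A$ exactly when it has no zero in $\overline{\mathbb D}$, because then $1/f$ is again continuous and analytic. Examples: $z-2$ is invertible; $z-1$ is not, although its only zero is on the boundary; $e^g$ with $g\in A$ is always invertible. In these notes "the disc" means $\overline{\mathbb D}$.

**Definition 2 (codimension, annihilator).** A linear subspace $M$ of a vector space $X$ has codimension $\dim X/M$. If $X$ is a Banach space, the annihilator of a closed $M$ is $M^\perp=\{\omega\in X^*:\omega=0\text{ on }M\}$.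

If $M$ is closed of finite codimension, then $\dim M^\perp$ equals the codimension, and $f\in M$ if and only if $\omega(f)=0$ for all $\omega\in M^\perp$ (Hahn–Banach). Two examples of codimension two in $A$ will come back:
$$M_1=\{f: f(0)=f'(0)=0\},\qquad M_2=\{f: f(0)+f(\tfrac12)=0,\ f'(0)=0\}.$$
Both are closed, since $f\mapsto f'(0)$ is continuous on $A$ by Cauchy's estimate. The functions in $M_1$ have the common zero $0$. Those in $M_2$ have none: $z^2(z-\frac12)\in M_2$ vanishes only at $0$ and $\frac12$, while $1-8z^2\in M_2$ vanishes at neither.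

**Definition 3 (character, exponential).** Let $\mathcal A$ be a complex unital Banach algebra. A character is a nonzero multiplicative linear functional $\omega:\mathcal A\to\mathbb C$; then $\omega(1)=1$. We put $\exp(\mathcal A)=\{e^y:y\in\mathcal A\}$.

Exponentials are invertible, and $1+w$ with $\|w\|<1$ is an exponential, namely of $\sum_{j\ge1}(-1)^{j+1}w^j/j$. A character never vanishes at an invertible element. Example: the characters of $A$ are the evaluations $f\mapsto f(a)$, $a\in\overline{\mathbb D}$. Indeed, for a character $\omega$ put $a=\omega(z)$; then $\omega(z-a)=0$, so $z-a$ is not invertible, so $|a|\le1$. Moreover $\omega(p)=p(a)$ for polynomials, and characters are continuous, so $\omega$ is evaluation at $a$ on all of $A$.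

**Definition 4 (analytic functional, evaluation).** An analytic functional is a linear $\omega:\mathcal O\to\mathbb C$ such that $|\omega(f)|\le C\max_{|z|\le R}|f|$ for some $C,R$. We write $\delta_a(f)=f(a)$. A nonzero multiple of some $\delta_a$, $a\in\mathbb C$, is called an evaluation.

An analytic functional is determined by its values on polynomials, because Taylor polynomials converge uniformly on $|z|\le R$. Examples that are not evaluations: $f\mapsto f'(0)$ (if $f'(0)=\beta f(a)$ for all $f$, then $f=1$ gives $\beta=0$), and $f\mapsto\int_0^1f(x)\,dx$ (if it equals $\beta\delta_a$, then $f=1$ gives $\beta=1$, $f=z$ gives $a=\frac12$, and $f=z^2$ gives $\frac13=\frac14$).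

## 2. From common zeros to evaluations in a space of functionals

Here is the problem, whose source is "When Is A Linear Functional Multiplicative?", http://www.siue.edu/MATH/kj_papers/when.pdf. Let $M$ be a codimension two linear subspace of $A(\mathbb D)$, and suppose that every $f\in M$ has a zero somewhere in the disc, a zero that may depend on $f$. Must all $f\in M$ have a common zero in the disc?

The answer is yes, for every finite codimension, and in a larger class of algebras.

**Corollary.** If $M\subset A(\mathbb D)$ is a linear subspace of finite codimension $\ge1$ (for instance $2$) and every $f\in M$ has a zero in $\overline{\mathbb D}$, then all $f\in M$ have a common zero in $\overline{\mathbb D}$.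

**Theorem B.** Let $\mathcal A$ be a complex unital Banach algebra containing an element $x$ such that $\{p(x):p\in\mathbb C[z]\}$ is dense. For a linear subspace $M\subset\mathcal A$ (closed or not) of finite codimension $\ge1$ the following are equivalent: (i) no element of $M$ is invertible; (ii) $M\cap\exp(\mathcal A)=\emptyset$; (iii) $M$ lies in the kernel of a character.

**Theorem A.** Let $S\neq0$ be a finite-dimensional space of analytic functionals such that

(G) for every $g\in\mathcal O$ there is $\omega\in S$ with $\omega(e^g)\ne0$.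

Then $S$ contains $\delta_a$ for some $a\in\mathbb C$.

Finite codimension cannot be dropped in the Corollary. Let $M=\mathrm{span}\{1+z^2,z\}$. If $\alpha\ne0$, the two roots of $\alpha z^2+\beta z+\alpha$ have product $1$, so one of them lies in $\overline{\mathbb D}$; and $\beta z$ vanishes at $0$. So every element of $M$ has a zero in $\overline{\mathbb D}$. But $z$ vanishes only at $0$, where $1+z^2$ does not.

**Theorem A implies Theorem B and the Corollary.** The purpose of this step is to reduce everything to functionals on $\mathcal O$. By Definition 3, (iii)$\Rightarrow$(i)$\Rightarrow$(ii). Assume (ii). The algebra $\mathcal A$ is commutative, since polynomials in $x$ are dense.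

First, $\overline M\cap\exp(\mathcal A)=\emptyset$. If $e^y\in\overline M$, an element of $M$ close enough to $e^y$ has the form $e^y(1+w)$ with $\|w\|<1$, hence is an exponential, against (ii). In particular $1\notin\overline M$. So $S_0=(\overline M)^\perp$ is nonzero and finite-dimensional.

For $\omega\in S_0$ and $f=\sum f_kz^k\in\mathcal O$ put $\tilde\omega(f)=\omega(f(x))$, where $f(x)=\sum f_kx^k$. By Cauchy's estimates $\sum|f_k|\|x^k\|$ is at most a constant times $\max_{|z|\le R}|f|$ if $R>\|x\|$, so $\tilde\omega$ is an analytic functional. The map $\omega\mapsto\tilde\omega$ is injective, because polynomials in $x$ are dense. For $g\in\mathcal O$ we have $e^g(x)=e^{g(x)}\notin\overline M$, so some $\omega\in S_0$ has $\tilde\omega(e^g)\neq0$. Thus $\{\tilde\omega:\omega\in S_0\}$ satisfies (G). By Theorem A there are $\omega\in S_0$ and $a\in\mathbb C$ with $\omega(p(x))=p(a)$ for all polynomials $p$. By continuity and density $\omega$ is multiplicative on $\mathcal A$, with $\omega(1)=1$, and $M\subset\ker\omega$. This is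 (iii).

For the Corollary take $\mathcal A=A(\mathbb D)$, $x=z$. The hypothesis is (i), and the character in (iii) is evaluation at a point of $\overline{\mathbb D}$ by the example after Definition 3. $\square$

It remains to prove Theorem A.

## 3. Spans of point evaluations and of derivatives, by hand

Read contrapositively, Theorem A says that if $S$ contains no evaluation, then a single exponential $e^g$ is killed by all of $S$. Let us find that exponential in easy cases.

*The space $M_2$.* Here $S=\mathrm{span}\{\delta_0+\delta_{1/2},\delta_0'\}$, where $\delta_0'(f)=f'(0)$. We need $e^{g(1/2)}=-e^{g(0)}$ and $g'(0)=0$. Take $g=4\pi iz^2$: then $e^{g(0)}=1$, $e^{g(1/2)}=e^{\pi i}=-1$, $g'(0)=0$. So $M_2$ contains the invertible function $e^{4\pi iz^2}$.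

*Evaluations at distinct points.* Let $S\subset\mathrm{span}\{\delta_{a_1},\dots,\delta_{a_k}\}$ with distinct $a_i$, and suppose no $\delta_{a_i}$ is in $S$. Let $U\subset\mathbb C^k$ be the space of $w$ with $\sum c_iw_i=0$ whenever $\sum c_i\delta_{a_i}\in S$. By duality in $\mathbb C^k$, the coordinate $w_i$ vanishes identically on $U$ only if $\delta_{a_i}\in S$. So each $U\cap\{w_i=0\}$ is a proper subspace of $U$. A complex vector space is not a finite union of proper subspaces, so some $w\in U$ has all $w_i\ne0$. Interpolate: choose a polynomial $g$ with $e^{g(a_i)}=w_i$. Then $\omega(e^g)=0$ for all $\omega\in S$.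

*Derivatives at one point.* Let $S\subset\mathrm{span}\{f\mapsto f^{(i)}(0):0\le i\le k\}$ with $\delta_0\notin S$. By linear algebra there is a polynomial $f$ with $\omega(f)=0$ for all $\omega\in S$ and $f(0)=1$. Near $0$ we have $f=e^g$ with $g$ analytic. If $g_k$ is the Taylor polynomial of $g$ of degree $k$, then $e^{g_k}$ and $f$ have the same derivatives at $0$ up to order $k$, so $\omega(e^{g_k})=0$ for all $\omega\in S$.

In these cases the functionals see a function at finitely many places, where exponentials can do anything that is not visibly forbidden. The hard functionals are spread out, like $f\mapsto\int_{\mathbb T}f\,d\nu$ with $\nu$ a density.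

## 4. Hadamard's argument in dimension one, and a curve that misses the origin in dimension two

**Dimension one (Gleason–Kahane–Żelazko).** This step proves Theorem A for $\dim S=1$. Let $S=\mathbb C\omega$. Then (G) says $\omega(e^g)\ne0$ for all $g\in\mathcal O$, and we may normalize $\omega(1)=1$. For a polynomial $p$ let $F(\lambda)=\omega(e^{\lambda p})$. This is an entire function without zeros, $F(0)=1$, and $|F(\lambda)|\le Ce^{|\lambda|\max_{|z|\le R}|p|}$. By Hadamard's theorem $F(\lambda)=e^{\alpha\lambda}$. Comparing coefficients of $\lambda$ and $\lambda^2$ gives $\omega(p)=\alpha$ and $\omega(p^2)=\alpha^2=\omega(p)^2$. Applying this to $p+q$, $p$, $q$ we get $\omega(pq)=\omega(p)\omega(q)$. With $a=\omega(z)$ this gives $\omega(p)=p(a)$ for all polynomials, so $\omega=\delta_a$. $\square$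

The sensible first attempt for $\dim S=2$ is to do the same with a basis $\omega_1,\omega_2$ of $S$ and the entire curve $F(\lambda)=(\omega_1(e^{\lambda p}),\omega_2(e^{\lambda p}))\in\mathbb C^2$, which avoids the origin if (G) holds. The attempt stops right here: avoiding the origin in $\mathbb C^2$ does not give $F$ a logarithm, and it restricts the coordinates very little. For $M_2$ and $p=z$,
$$F(\lambda)=(1+e^{\lambda/2},\ \lambda).$$
The first coordinate vanishes at $\lambda=2\pi i(2k+1)$, $k\in\mathbb Z$, the second only at $\lambda=0$. So this curve misses the origin although $S$ contains no evaluation. A single line $\lambda\mapsto\lambda p$ of exponents does not carry enough information, and we must vary the exponent in many directions at once.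

## 5. The induction, and the value of two independent exponentials

We prove Theorem A by induction on $n=\dim S$; the case $n=1$ is done. Let $n\ge2$ and suppose Theorem A holds in dimensions $<n$. Equivalently:

(I) if $1\le\dim S'<n$ and the space $S'$ of analytic functionals contains no evaluation, then there is $g\in\mathcal O$ with $\omega(e^g)=0$ for all $\omega\in S'$.

Let $\dim S=n$, let $S$ satisfy (G), and **assume for contradiction that $S$ contains no evaluation.** These assumptions stay in force to the end. Fix a basis of $S$ and let $v:\mathcal O\to\mathbb C^n$ be the column of basis functionals. Then $S=\{\theta\cdot v\}$ with $\theta$ running over row vectors; $\theta\cdot v=0$ on polynomials only if $\theta=0$; and (G) says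
$$v(e^g)\ne0\qquad\text{for all }g\in\mathcal O.$$
Put $v_m=v(z^m)$.

Induction already gives something. For $c\in\mathbb C^n\setminus\{0\}$ the space $\{\theta\cdot v:\theta\cdot c=0\}$ has dimension $n-1\ge1$ and contains no evaluation. By (I) there is $g$ with $\theta\cdot v(e^g)=0$ for all $\theta$ with $\theta\cdot c=0$, that is, $v(e^g)\in\mathbb Cc$, and $v(e^g)\neq0$ by (G). Adding a constant to $g$ multiplies $v(e^g)$ by any nonzero number. So **exponentials reach every vector except $0$.**

To reach $0$, we would like to *add* two values. Suppose we could find exponents $G_j$ such that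
$$v(e^{G_j})\longrightarrow v(e^{g})+e^{s}c,\qquad c\ne0\text{ fixed},$$
with $g$ and $s$ chosen independently. Then we choose $g$ with $v(e^g)=\sigma_*c$ and $s$ with $e^s=-\sigma_*$, and the limit is $0$. A limit equal to $0$ is not yet a contradiction, but a transversal zero survives small perturbations, and that we can arrange. If $v$ involves a measure with a singular part, the two exponentials will live on two disjoint pieces of $\mathbb T$. If the measure has a density, the second exponential will come from a rapidly oscillating term of high frequency. So the plan is: show that $v$ is given by a measure on $\mathbb T$ (Section 7), get rid of its singular part (Section 8), then construct the oscillating term (Sections 9–12).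

## 6. Stability of zeros, and exponentials in uniform closures

**Lemma 1 (stability).** Let $V_j\to V$ uniformly on $\{t\in\mathbb C^n:|t_i|\le1\}$, all holomorphic with values in $\mathbb C^n$, with $V(0)=0$ and $\det DV(0)\neq0$. Then $V_j$ has a zero for all large $j$.

*Proof.* Let $L=DV(0)$, $\Phi(t)=t-L^{-1}V(t)$, $\Phi_j(t)=t-L^{-1}V_j(t)$. Since $\Phi(t)=O(|t|^2)$, there is a small $\rho>0$ with $|\Phi|\le\rho/2$ on the ball $|t|\le\rho$. For large $j$ we get $|\Phi_j|\le\rho$ there. By Brouwer's theorem $\Phi_j$ has a fixed point in the ball, and there $V_j=0$. $\square$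

For a closed disc $L$ of positive radius let $P(L)$ be the uniform closure of the polynomials on $L$, a Banach algebra for $\max_L|\cdot|$. It contains $\mathcal O$ (restricted to $L$). For example $P(\overline{\mathbb D})=A$.

**Lemma 2.** Suppose $v$ on polynomials extends continuously to $B=P(L)$. Then the extension agrees with $v$ on $\mathcal O$, and $v(e^g)\neq0$ for all $g\in B$.

*Proof.* The purpose is to strengthen (G) from entire exponents to exponents in $B$. If $f\in\mathcal O$, its Taylor polynomials converge to $f$ both in $\mathcal O$ and in $B$; this gives the first claim. Suppose $v(e^g)=0$ with $g\in B$. The map $m\mapsto v(e^gm)$ from $B$ to $\mathbb C^n$ is onto; otherwise some $\theta\ne0$ has $\theta\cdot v=0$ on $e^gB=B$, so on polynomials, which is excluded. The image of the dense subspace of polynomials is a dense linear subspace of $\mathbb C^n$, hence everything. So there are polynomials $m_1,\dots,m_n$ with $v(e^gm_i)$ a basis. Let polynomials $g_j\to g$ in $B$, and put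
$$V_j(t)=v(e^{g_j+\sum t_im_i})\ \longrightarrow\ V(t)=v(e^{g+\sum t_im_i}),$$
uniformly for $|t_i|\le1$. All are holomorphic, $V(0)=0$, and $DV(0)$ has columns $v(e^gm_i)$. By Lemma 1 some $V_j$ has a zero. There $v$ vanishes on the exponential of a polynomial, against (G). $\square$

## 7. Boundedness of $S$ for the sup norm on the closed disc

Let $r=\limsup|v_m|^{1/m}$, finite because $|v_m|\le CR^m$. For every $s>r$, $v$ extends continuously to $P(\{|z|\le s\})$: for a polynomial $f=\sum f_mz^m$ we have $|f_m|\le s^{-m}\max_{|z|\le s}|f|$, so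
$$|v(f)|\le\max_{|z|\le s}|f|\ \sum_ms^{-m}|v_m|.\tag{1}$$

**Step 1: $r>0$.** This step excludes functionals concentrated at the origin; it is the third example of Section 3 again. Suppose $r=0$, so that $v$ extends to $P(\{|z|\le s\})$ for every $s>0$. Since $\delta_0\notin S$, the components of $v$ together with $\delta_0$ are linearly independent on polynomials, so there is a polynomial $f$ with $v(f)=0$, $f(0)=1$. For small $s$, $|f-1|\le\frac12$ on $|z|\le s$, so $f=e^g$ with $g\in P(\{|z|\le s\})$. Then $v(e^g)=0$ contradicts Lemma 2.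

**Step 2: normalization.** To work on the unit disc, replace $v$ by $f\mapsto v(f(\cdot/r))$. As $g(\cdot/r)$ runs over $\mathcal O$ when $g$ does, (G) is preserved. If $\theta\cdot v(f(\cdot/r))=\beta f(a)$ for all $f$, then $\theta\cdot v(f)=\beta f(ra)$ for all $f$; so there are still no evaluations. The new $v_m$ is $r^{-m}v_m$. From now on
$$\limsup|v_m|^{1/m}=1.\tag{2}$$

By (1), $v$ extends to slightly larger discs. The next two steps pass to $\overline{\mathbb D}$ itself, which (2) alone does not give.

**Step 3: for each $u=e^g$, $g\in\mathcal O$, a functional $\omega_u\in S$ with**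
$$\omega_u(u)=1,\qquad|\omega_u(uf)|\le\max_{\overline{\mathbb D}}|f|\quad(f\in\mathcal O).\tag{3}$$
We construct it by Hahn–Banach. For $0<\varepsilon\le1$ let $L_\varepsilon=\{|z|\le1+\varepsilon\}$ and $B_\varepsilon=P(L_\varepsilon)$; $v$ extends to $B_\varepsilon$. Let $\mathcal N=\{f\in B_\varepsilon:v(f)\in\mathbb Cv(u)\}$. Since $v(u)\neq0$ we may write $v(f)=\beta(f)v(u)$ for $f\in\mathcal N$, with $\beta$ linear. We claim
$$|\beta(f)|\le\max_{L_\varepsilon}|f/u|\qquad(f\in\mathcal N).$$
If not, put $\beta=\beta(f)\ne0$ and $x=f/(\beta u)$, so $\|x\|<1$. Then $f-\beta u=-\beta u(1-x)$ is a product of three exponentials, so it lies in $\exp(B_\varepsilon)$, and $v(f-\beta u)=0$. This contradicts Lemma 2.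

So $f/u\mapsto\beta(f)$ is a functional of norm $\le1$ on $u^{-1}\mathcal N\subset B_\varepsilon$. Extend it to $\chi\in B_\varepsilon^*$ with $\|\chi\|\le1$, and let $\omega(f)=\chi(f/u)$. Choose $\theta$ with $\theta\cdot v(u)=1$. For $f\in\mathcal N$ we have $\theta\cdot v(f)=\beta(f)=\omega(f)$. So $\omega-\theta\cdot v$ vanishes on $\mathcal N$, which is the intersection of the kernels of the finite-dimensional family $\{\theta'\cdot v:\theta'\cdot v(u)=0\}$. Hence $\omega-\theta\cdot v$ is one of these $\theta'\cdot v$, and $\omega\in S$. Moreover $\omega(u)=\beta(u)=1$ and $|\omega(uf)|=|\chi(f)|\le\max_{L_\varepsilon}|f|$. Write $\omega=\omega_{u,\varepsilon}$.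

Now let $\varepsilon\to0$ with $u$ fixed. The functionals $\omega\mapsto\omega(uf)$, $f\in\mathcal O$, separate the points of $S$, since $u\mathcal O=\mathcal O$. So finitely many of them form a basis of the dual of $S$, and each is bounded on our family by $\max_{L_1}|f|$. Hence the $\omega_{u,\varepsilon}$ are bounded in $S$, and a limit point $\omega_u$ as $\varepsilon\to0$ satisfies (3).

**Step 4: $v$ extends to $A$.** Let $S_b\subset S$ be the subspace of functionals bounded for $\max_{\overline{\mathbb D}}|\cdot|$. By (3), $|\omega_u(f)|\le\max_{\overline{\mathbb D}}|f/u|$, so $\omega_u\in S_b$; and $\omega_u(u)=1$. Since $u=e^g$ was arbitrary, $S_b\ne0$ satisfies (G). If $S_b\neq S$, Theorem A in the smaller dimension gives an evaluation in $S_b\subset S$, a contradiction. So $S_b=S$, $v$ extends continuously to $A$, and by Lemma 2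

(G′) $v(e^g)\neq0$ for all $g\in A$.

**Step 5: a measure.** Since $A$ embeds isometrically in $C(\mathbb T)$ by the maximum principle, Hahn–Banach and Riesz give a $\mathbb C^n$-valued measure $\nu$ on $\mathbb T$ with
$$v(f)=\int_{\mathbb T}f\,d\nu\qquad(f\in A).\tag{4}$$

## 8. Peak functions and the singular part of $\nu$

In this section $|\cdot|$ on $\mathbb C^n$ is the Euclidean norm and $|\nu|$ the corresponding variation. We recall two classical theorems. *Fatou*: for a compact Lebesgue-null $E\subset\mathbb T$ there is $\psi\in A$ with $\psi=1$ on $E$ and $|\psi|<1$ on $\overline{\mathbb D}\setminus E$. For $E=\{\zeta\}$ one can take $\psi=(1+\overline\zeta z)/2$. *F. and M. Riesz*: a complex measure on $\mathbb T$ with $\int z^k=0$ for all $k\ge0$ is absolutely continuous.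

Suppose the singular part $\nu_s$ is not $0$. Let $E\subset\mathbb T$ be compact and null with $|\nu|(E)>0$, to be chosen in Steps 9 and 10, and put
$$v_2(f)=\int_Ef\,d\nu,\qquad v_1(f)=v(f)-v_2(f)=\int_{\mathbb T\setminus E}f\,d\nu\qquad(f\in A).$$
We say that $v_1$ has rank $n$ if $\theta\cdot v_1\ne0$ for all $\theta\ne0$.

**Step 6: if $v_1$ has rank $n$, then $v_1(e^{g_1})+v_2(e^{g_2})\ne0$ for all $g_1,g_2\in A$.** This is the addition of two independent exponentials. Suppose the sum is $0$. As in Lemma 2, since $v_1$ has rank $n$ and $e^{g_1}A=A$, there are polynomials $m_i$ with $v_1(e^{g_1}m_i)$ a basis of $\mathbb C^n$. Put $g_{1,t}=g_1+\sum t_im_i$ for $|t_i|\le1$, and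
$$V_k(t)=v\Big(\exp\big(g_{1,t}(1-\psi^k)+g_2\psi^k\big)\Big).$$
On $E$ the integrand is $e^{g_2}$. On $\mathbb T\setminus E$ it equals $e^{g_{1,t}+y}$ with $y=\psi^k(g_2-g_{1,t})$. If $Q$ bounds $|g_2|$ and all $|g_{1,t}|$, then $|y|\le2Q|\psi|^k$, and $|e^{x+y}-e^x|\le e^{|x|}|y|e^{|y|}$ shows that the integrand differs from $e^{g_{1,t}}$ by at most $C|\psi|^k$ with $C=2Qe^{3Q}$. Hence
$$\Big|V_k(t)-v_1(e^{g_{1,t}})-v_2(e^{g_2})\Big|\le C\int_{\mathbb T\setminus E}|\psi|^k\,d|\nu|\longrightarrow0$$
by dominated convergence, uniformly in $t$. The limit function vanishes at $t=0$, and its derivative there has columns $v_1(e^{g_1}m_i)$. By Lemma 1 $V_k$ has a zero for large $k$, against (G′).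

**Step 7: some $c:=v_2(e^{g_2})\ne0$ with $g_2\in A$.** We need a nonzero vector to add. Otherwise, for every polynomial $p$, $v_2(e^{\lambda p})=0$ for all $\lambda$, and differentiation at $\lambda=0$ gives $\int_Ep\,d\nu=0$. By F. and M. Riesz $\nu|_E$ is absolutely continuous. As $E$ is null, $\nu|_E=0$, a contradiction.

**Step 8: if $v_1$ has rank $n$ and no $\theta\neq0$ with $\theta\cdot c=0$ makes $\theta\cdot v_1$ an evaluation, we have a contradiction.** Here the induction hypothesis supplies the first exponential. The space $\{\theta\cdot v_1:\theta\cdot c=0\}$ has dimension $n-1\ge1$ and contains no evaluation. By (I) there is $g\in\mathcal O$ with $v_1(e^g)\in\mathbb Cc$. If $v_1(e^g)=0$, choose polynomials $m_i$ with $v_1(e^gm_i)$ a basis; then $t\mapsto v_1(e^{g+\sum t_im_i})$ is a local biholomorphism at $0$, so its image contains small nonzero multiples of $c$. In either case there is $g'\in\mathcal O$ with $v_1(e^{g'})=\sigma'c$, $\sigma'\ne0$. Choose $s$ with $e^s=-\sigma'$. Then $v_1(e^{g'})+v_2(e^{g_2+s})=\sigma'c-\sigma'c=0$,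 against Step 6.

It remains to choose $E$ so that Step 8 applies.

**Step 9: $\nu$ has no atoms.** Suppose $\nu(\{\zeta\})=c_0\ne0$, and let $E=\{\zeta\}$. Then $v_1=v-c_0\delta_\zeta$, and $c=e^{g_2(\zeta)}c_0$ is parallel to $c_0$. If $\theta\cdot v_1=0$, then $\theta\cdot v=(\theta\cdot c_0)\delta_\zeta$; as $S$ has no evaluation, $\theta\cdot v=0$ and $\theta=0$. So $v_1$ has rank $n$. If $\theta\ne0$ and $\theta\cdot c=0$, then $\theta\cdot v_1=\theta\cdot v\in S$ is not an evaluation. Step 8 gives a contradiction.

**Step 10: $\nu$ is absolutely continuous.** Now $\nu$ has no atoms, and we choose $E$ with so little mass that $v_1$ is still as far from evaluations as $v$. Let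
$$d=\inf\{\|\theta\cdot v-\beta\delta_z\|_{A^*}:|\theta|=1,\ \beta\in\mathbb C,\ z\in\overline{\mathbb D}\}.$$
Then $d>0$. Indeed, suppose $\|\theta_j\cdot v-\beta_j\delta_{z_j}\|\to0$. Testing on the function $1$, the $\beta_j$ are bounded. Pass to a subsequence with $\theta_j\to\theta$, $\beta_j\to\beta$, $z_j\to z\in\overline{\mathbb D}$. For each $f\in A$, $\theta_j\cdot v(f)-\beta_jf(z_j)\to\theta\cdot v(f)-\beta f(z)$, so $\theta\cdot v=\beta\delta_z$ with $|\theta|=1$. Since $\theta\cdot v\ne0$, it is an evaluation in $S$, which is impossible.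

As $|\nu_s|\ne0$ is carried by a null set, inner regularity gives a compact null $E_0$ with $|\nu_s|(E_0)>0$. Short closed arcs have small $|\nu|$-measure: if closed arcs of lengths tending to $0$ all had $|\nu|$-measure $\ge d$, a limit point $\zeta$ of their midpoints would have all its neighborhoods of $|\nu|$-measure $\ge d$, so $|\nu|(\{\zeta\})\ge d$, against the absence of atoms. So $\mathbb T$ is covered by finitely many closed arcs $I$ with $|\nu|(I)<d$, and for one of them $E=E_0\cap I$ satisfies
$$0<|\nu|(E)=|\nu_s|(E)<d.$$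
Since $\|\theta\cdot v_2\|\le|\theta|\,|\nu|(E)$, we get $\|\theta\cdot v_1-\beta\delta_z\|\ge d-|\nu|(E)>0$ for all $|\theta|=1$, $\beta\in\mathbb C$, $z\in\overline{\mathbb D}$. With $\beta=0$ this is rank $n$. Suppose $\theta\cdot v_1=\beta\delta_a$ on polynomials with $\theta\neq0$, $\beta\ne0$, $a\in\mathbb C$; scale so that $|\theta|=1$. Boundedness on $A$ gives $|\beta||a|^k\le C$ for all $k$ (use $z^k$), so $|a|\le1$, and then $\theta\cdot v_1=\beta\delta_a$ on $A$ is excluded. So Step 8 applies and gives a contradiction. Hence $\nu_s=0$.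

By the Riemann–Lebesgue lemma
$$v_m=\int z^m\,d\nu\longrightarrow0.\tag{5}$$

## 9. An oscillating term, and how to decouple it

With a density there is no small set to work on. The natural second exponential is now a high frequency. Let us look at $G=g+\lambda z^N$ with $N$ large and $P=e^g$:
$$v(e^G)=v(P)+\sum_{k\ge1}\frac{\lambda^k}{k!}v(Pz^{kN}).\tag{6}$$
By (5) the individual values $v(Pz^{kN})$ are small when $N$ is large, but we may take $|\lambda|$ so large that the sum, as an operator acting on $P$, has size exactly $1$. Call it $a(P)$. Then $v(e^G)=v(e^g)+a(e^g)$, and the obstacle is plain: the added vector $a(e^g)$ depends on the same $g$. The two exponentials are not independent.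

Suppose, however, that nearly all of the sum (6) comes from indices $k$ very close to a single large number $J$. Then replacing $\lambda$ by $\lambda e^{q/J}$, where $q$ is a bounded *function*, multiplies the $k$-th term by $e^{kq/J}\approx e^q$ inside $v$. So
$$v\big(P\exp(\lambda z^Ne^{q/J})\big)\approx v(P)+a(Pe^q),$$
and with $q=s_0+\text{(fixed function)}-g$ the factor $P=e^g$ cancels from the second term. The exponent $g+\lambda z^Ne^{q/J}$ is still entire. This is the mechanism of the proof. The work is to find $N$ for which the sum concentrates.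

Where does it concentrate? Write $\mu_m$ for the size of $v(\cdot\,z^m)$ and $h(m)=-\log\mu_m$. Using $k!\approx(k/e)^k$,
$$\log\Big(\frac{|\lambda|^k}{k!}\mu_{kN}\Big)\approx k\Big[\log(e|\lambda|N)-\Big(\log(kN)+N\frac{h(kN)}{kN}\Big)\Big].$$
So the function $\Theta_N(t)=\log t+Nh(t)/t$ at $t=kN$ decides. As $|\lambda|$ grows, the terms that reach size $1$ first are those with $kN$ near the minimizer $t_N$ of $\Theta_N$, and $J=t_N/N$. We need the minimum to be sharp.

*Example.* Take one coordinate with $v_m=e^{-\sqrt m}$, so $h(t)=\sqrt t$ (this defines a bounded functional on $A$, since $\sum e^{-\sqrt m}<\infty$ and Taylor coefficients are at most $\max|f|$). Then $\Theta_N(t)=\log t+Nt^{-1/2}$ has derivative $t^{-1}(1-\frac N2t^{-1/2})$, so it decreases up to $t=N^2/4$ and increases afterwards. For even $N\ge4$ we get $t_N=N^2/4$, $J=N/4\to\infty$. With $kN=t_Ne^{\Delta}$,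
$$\Theta_N(kN)-\Theta_N(t_N)=\Delta-2+2e^{-\Delta/2}=\tfrac14\Delta^2+O(\Delta^3),$$
so near $k=J$ the heuristic term is about $e^{-J\Delta^2/4}$: the mass sits at $|\log(k/J)|\lesssim J^{-1/2}$, and concentration holds. For a general irregular sequence not every $N$ works, and Section 10 finds good ones.

## 10. Good frequencies

From here on $|\cdot|_\infty$ is the max norm on $\mathbb C^n$. Put
$$\mu_m=\sup_{i\ge0}|v_{m+i}|_\infty,\qquad h(m)=-\log\mu_m .$$
By (2), infinitely many $v_m$ are nonzero, and $v_m\to0$, so $0<\mu_m<\infty$; $\mu_m$ is nonincreasing with limit $0$. Also $\limsup\mu_m^{1/m}=1$: it is $\ge1$ since $\mu_m\ge|v_m|_\infty$, and $\le1$ since $\mu_m\to0$. So $h$ is nondecreasing, $h\to\infty$, and $\liminf h(m)/m=0$.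

Fix $m_0\ge2$ with $h>0$ on $\mathcal T=\{t\in\mathbb Z:t\ge m_0\}$, and put $\phi(t)=h(t)/t>0$ on $\mathcal T$; thus $\inf_{\mathcal T}\phi=0$. For integers $N\ge1$ let
$$\Theta_N(t)=\log t+N\phi(t),\qquad\Lambda_N=\min_{\mathcal T}\Theta_N=\Theta_N(t_N),$$
with $t_N$ the largest minimizer; it exists since $\Theta_N(t)\ge\log t\to\infty$. Put
$$y_N=\log t_N,\quad J_N=\frac{t_N}N,\quad Z_N=\log J_N=y_N-\log N,\quad\sigma_N=N\phi(t_N)=\Lambda_N-y_N .$$
Then $y_N,\sigma_N>0$ and $h(t_N)=t_N\phi(t_N)=J_N\sigma_N$. (In the example above: $y_N=2\log(N/2)$, $\sigma_N=2$, $Z_N=\log(N/4)$ for even $N\ge4$.)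

**Step 11: basic limits.** We need to know that everything moves slowly compared with $N$. For each fixed $t\in\mathcal T$, $\Lambda_N/N\le\phi(t)+\frac{\log t}N$, and $\inf\phi=0$, so $\Lambda_N/N\to0$. As $y_N,\sigma_N$ are positive with sum $\Lambda_N$,
$$y_N=o(N),\qquad\sigma_N=o(N),\qquad\phi(t_N)=\sigma_N/N\to0 .$$
Since $\phi>0$ at each point of $\mathcal T$, this forces $t_N\to\infty$.

**Step 12: $t_N$ is nondecreasing in $N$.** For $N<N'$ add $\Theta_N(t_N)\le\Theta_N(t_{N'})$ and $\Theta_{N'}(t_{N'})\le\Theta_{N'}(t_N)$: the logarithms cancel, and $(N'-N)\phi(t_{N'})\le(N'-N)\phi(t_N)$. Now $\Theta_N(t_N)\le\Theta_N(t_{N'})$ reads $\log t_N\le\log t_{N'}+N(\phi(t_{N'})-\phi(t_N))\le\log t_{N'}$.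

**Step 13: sharpness of the minimum.** The next inequality measures how steeply $\Theta_N$ rises away from its minimum, by comparing with another $N'$. For all $N,N'\ge1$ and $t\in\mathcal T$,
$$\Theta_N(t)\ge\Lambda_N+\Big(\frac N{N'}-1\Big)\log\frac{t_{N'}}t.\tag{7}$$
Indeed $\Theta_{N'}(t)\ge\Theta_{N'}(t_{N'})$ gives $\phi(t)\ge\phi(t_{N'})+\frac1{N'}\log\frac{t_{N'}}t$. So
$$\Theta_N(t)\ge\log t+N\phi(t_{N'})+\frac N{N'}\log\frac{t_{N'}}t=\big[\log t_{N'}+N\phi(t_{N'})\big]+\Big(\frac N{N'}-1\Big)\log\frac{t_{N'}}t,$$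
and the bracket is $\Theta_N(t_{N'})\ge\Lambda_N$. If $t_{N'}$ is close to $t_N$ for $N'$ slightly below and slightly above $N$, then (7) makes the minimum sharp on both sides. So we look for stretches of $N$ on which $y_N$ grows slowly.

**Step 14: a bound for $\sigma_N$ by the growth of $y$.** We also need $\sigma_N$ to be small compared with $J_N$. From $\Theta_M(t_M)\le\Theta_M(t_{M+1})$ we get $\phi(t_M)-\phi(t_{M+1})\le(y_{M+1}-y_M)/M$. Sum over $N\le M\le K$ and sum by parts with $w_M=y_M-y_N$, $w_N=0$:
$$\phi(t_N)-\phi(t_{K+1})\le\sum_{M=N}^K\frac{w_{M+1}-w_M}M=\frac{w_{K+1}}K+\sum_{M=N+1}^K\frac{w_M}{M(M-1)} .$$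
Let $K\to\infty$. Since $\phi(t_{K+1})\to0$ and $y_{K+1}=o(K)$,
$$\sigma_N\le N\sum_{M>N}\frac{y_M-y_N}{M(M-1)}.\tag{8}$$
The same summation by parts with $w_M=\log(M/N)$, and telescoping, give
$$N\sum_{M>N}\frac{\log(M/N)}{M(M-1)}=N\sum_{M\ge N}\frac{\log(1+1/M)}M\le N\sum_{M\ge N}\frac1{M^2}\le2,\qquad N\sum_{M>N}\frac1{M(M-1)}=1.\tag{9}$$

**Step 15: $\limsup Z_N=\infty$.** Concentration needs $J$ large, and this is where $h\to\infty$, i.e. (5), enters. Suppose $Z_M\le C$ for all $M$. Then $y_M-y_N=Z_M-Z_N+\log(M/N)\le(C-Z_N)+\log(M/N)$, so (8) and (9) give $\sigma_N\le C-Z_N+2$. Hence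
$$h(t_N)=e^{Z_N}\sigma_N\le\sup_{Z\le C}e^Z(C+2-Z)<\infty,$$
which contradicts $t_N\to\infty$, $h\to\infty$.

**Lemma 3.** There are arbitrarily large $N_0$ with $Z:=Z_{N_0}$ arbitrarily large such that for all integers $N'$ in the window $[N_0,e^{1/10}N_0]$
$$y_{N'}-y_{N_0}\le\frac Z4\qquad\text{and}\qquad\sigma_{N'}\le J_{N'}^{1/2}.$$

*Proof.* For $N'$ in the window, $Z_{N'}=y_{N'}-\log N'\ge Z-\frac1{10}$ since $y$ is nondecreasing. We choose $N_0$ as the maximizer of $Z_N$ against a penalty; the penalty then controls the growth of $y$ to the right of $N_0$.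

*Case I: $Z_N\ge3\log N$ for infinitely many $N$.* Take such an $N_1$, large, with $\log N_1\ge1$ and $\sigma_N\le N$ for all $N\ge N_1$ (Step 11). As $Z_N\le y_N=o(N)$, $\limsup Z_N/N^2\le0$, while $Z_{N_1}>0$; so some $N_0$ maximizes $Z_N/N^2$ over $N\ge N_1$. With $x=N_0/N_1\ge1$,
$$Z\ge x^2Z_{N_1}\ge3x^2\log N_1\ge3(\log N_1+\log x)=3\log N_0,$$
because $(x^2-1)\log N_1\ge x^2-1\ge\log x$. In particular $Z$ is large. For $N'$ in the window, $Z_{N'}\le(N'/N_0)^2Z\le e^{1/5}Z$, so
$$y_{N'}-y_{N_0}=Z_{N'}-Z+\log\frac{N'}{N_0}\le(e^{1/5}-1)Z+\tfrac1{10}\le\tfrac Z4$$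
for large $Z$, since $e^{1/5}-1<0.222$. Also $Z_{N'}\ge3\log N_0-\frac1{10}\ge2\log N_0+\frac15\ge2\log N'$ for large $N_0$, so $J_{N'}^{1/2}=e^{Z_{N'}/2}\ge N'\ge\sigma_{N'}$.

*Case II: $Z_N<3\log N$ for all large $N$.* By Step 15 choose $N_1$ large (in particular in the range of this inequality) with $Z_{N_1}$ large. Since $Z_N-4\log N<-\log N\to-\infty$, some $N_0$ maximizes $Z_N-4\log N$ over $N\ge N_1$. Then $Z\ge Z_{N_1}+4\log(N_0/N_1)\ge Z_{N_1}$, and for $M\ge N_0$
$$y_M-y_{N_0}=Z_M-Z+\log\frac M{N_0}\le5\log\frac M{N_0}.$$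
In the window this is $\le\frac12\le\frac Z4$. For $N'$ in the window and $M>N'$, $y_M-y_{N'}\le y_M-y_{N_0}\le5\log\frac M{N'}+\frac12$. By (8) and (9), $\sigma_{N'}\le10.5\le J_{N'}^{1/2}$, as $J_{N'}\ge e^{Z-1/10}$ is large. $\square$

Take $N_0,Z$ from Lemma 3 along a sequence with $N_0\to\infty$ and $Z\to\infty$. From now on "large", "$\to$" and "$o(1)$" refer to this sequence.

**Step 16: the final choice of $N$.** Inside the window we look for $N$ with close neighbors $N_-<N<N_+$ between which $y$ hardly moves. Put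
$$\gamma=\max\{Z^{-2},(ZN_0)^{-1/2}\},\qquad D=15\gamma Z .$$
Since $Z\le y_{N_0}=o(N_0)$, we have $\gamma\to0$, $D=15\max\{Z^{-1},(Z/N_0)^{1/2}\}\to0$, and $\gamma N_0\ge(N_0/Z)^{1/2}\to\infty$. Let
$$N_{(i)}=\big\lceil N_0e^{1/20+i\gamma}\big\rceil,\qquad0\le i\le\lfloor1/(25\gamma)\rfloor .$$
Since $\frac1{20}+\frac1{25}<\frac1{10}$, for large $N_0$ these lie in the window. Moreover
$$\frac{N_{(i+1)}}{N_{(i)}}\ge\frac{N_0e^{1/20+(i+1)\gamma}}{N_0e^{1/20+i\gamma}+1}\ge\frac{e^\gamma}{1+1/N_0}\ge e^{\gamma-1/N_0}\ge1+\frac\gamma2,$$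
because $1/N_0\le\gamma/2$ for large $N_0$. The pairs $(N_{(2l)},N_{(2l+2)})$ number at least $\frac1{50\gamma}-1\ge\frac1{60\gamma}$. The increases of $y$ over them add up to at most $Z/4$ by Lemma 3. So some pair has increase $\le60\gamma\cdot\frac Z4=D$. Call the consecutive triple $(N_{(2l)},N_{(2l+1)},N_{(2l+2)})=(N_-,N,N_+)$. Then
$$\frac N{N_-}-1\ge\frac\gamma2,\quad1-\frac N{N_+}\ge\frac\gamma3,\quad\frac N{N_0}-1\ge\frac1{20},\quad y_{N_+}-y_{N_-}\le D,\quad y_N-y_{N_0}\le\frac Z4 ;$$
the second holds since $1-\frac1{1+\gamma/2}=\frac{\gamma/2}{1+\gamma/2}\ge\frac\gamma3$ for $\gamma\le1$. Put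
$$J=J_N,\qquad\zeta=\log J=Z_N\ge Z-\tfrac1{10},\qquad\sigma=\sigma_N\le J^{1/2}.$$

**Step 17: the minimum of $\Theta_N$ is sharp.** This is the outcome of the section. For $k\ge1$ let
$$\Delta_k=\log\frac kJ=\log\frac{kN}{t_N},\qquad\delta_k=\Theta_N(kN)-\Lambda_N\ge0$$
($kN\ge m_0$ for large $N_0$). Then
$$\delta_k\ge\frac\gamma3\big(|\Delta_k|-D\big),\qquad\delta_k\ge\frac1{20}\Big(-\Delta_k-\frac Z4\Big).\tag{10}$$
Where a right side is $\le0$ there is nothing to prove. If $\Delta_k<-D$, use (7) with $N'=N_-$, $t=kN$; as $\log\frac{t_{N_-}}{kN}=-\Delta_k-(y_N-y_{N_-})\ge|\Delta_k|-D>0$, we get $\delta_k\ge\frac\gamma2(|\Delta_k|-D)$. If $\Delta_k>D$, use (7) with $N'=N_+$: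
$$\delta_k\ge\Big(1-\frac N{N_+}\Big)\big(\Delta_k-(y_{N_+}-y_N)\big)\ge\frac\gamma3(\Delta_k-D).$$
If $-\Delta_k>\frac Z4$, use (7) with $N'=N_0$: $\delta_k\ge\big(\frac N{N_0}-1\big)\big(-\Delta_k-(y_N-y_{N_0})\big)\ge\frac1{20}(-\Delta_k-\frac Z4)$.

## 11. Concentration of the exponential series at $k\approx J$

Let $W$ be the Banach algebra of power series $P=\sum p_iz^i$ with $|P|_W=\sum|p_i|<\infty$. For example $1/(2-z)=\sum2^{-i-1}z^i$ has $W$-norm $1$. We have $\mathcal O\subset W\subset A$, and $|v(Pz^m)|_\infty\le\sum|p_i||v_{m+i}|_\infty\le\mu_m|P|_W$. A bounded linear map from $W$ to $(\mathbb C^n,|\cdot|_\infty)$ has operator norm equal to the sup of its values on $z^i$, $i\ge0$. In particular $P\mapsto v(Pz^{kN})$ has norm exactly $\mu_{kN}$. Put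
$$T(\lambda)(P)=\sum_{k\ge1}\frac{\lambda^k}{k!}v(Pz^{kN})=v\big(P(e^{\lambda z^N}-1)\big),\quad E_k(\rho)=\frac{\rho^k\mu_{kN}}{k!},\quad n(\rho)=\max_{|\lambda|=\rho}\|T(\lambda)\| .$$

**Step 18: the size of $\lambda$.** We choose $\lambda$ so that the added operator has norm $1$. The series for $T$ converges in operator norm, so $T$ is entire and $n$ is continuous, with $n(0)=0$. Cauchy's estimates for the coordinates of $T(\lambda)(z^i)$ give $E_k(\rho)\le n(\rho)$. In particular $n(\rho)\ge\rho\mu_N\to\infty$ as $\rho\to\infty$. Fix $\rho_1$ with $n(\rho_1)=1$, and fix $\lambda,i$ with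
$$|\lambda|=\rho_1,\qquad|T(\lambda)(z^i)|_\infty\ge\tfrac12 .$$

**Step 19: a bound for each term.** We show
$$E_k(\rho_1)\le e^{-k\delta_k+\iota k}\quad(k\ge1),\qquad\iota\le4J^{-1/2}\text{ for large }J,\tag{11}$$
by comparing $\rho_1$ with $\rho_0=e^{\Lambda_N-1}/N$. Recall $(k/e)^k\le k!\le e\sqrt k\,(k/e)^k$: the first from $e^k\ge k^k/k!$, the second because the trapezoidal sum $\log k!-\frac12\log k$ is at most $\int_1^k\log x\,dx=k\log k-k+1$ by concavity. Since $N\phi(kN)=h(kN)/k$,
$$\log E_k(\rho_0)\le k(\Lambda_N-1-\log N)-h(kN)-k\log k+k=k\big(\Lambda_N-\Theta_N(kN)\big)=-k\delta_k.$$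
In the other direction let $k_0=\lfloor J\rfloor\ge1$. Then $k_0N\le t_N$, so $h(k_0N)\le h(t_N)=J\sigma$ and $\Lambda_N-\log(k_0N)\ge\Lambda_N-y_N=\sigma$. Hence
$$\log E_{k_0}(\rho_0)\ge k_0\big(\Lambda_N-\log(k_0N)\big)-1-\tfrac12\log k_0-J\sigma\ge-(J-k_0)\sigma-1-\tfrac12\zeta\ge-\sigma-1-\tfrac12\zeta .$$
Since $E_{k_0}(\rho_1)\le n(\rho_1)=1$, we get $k_0\log(\rho_1/\rho_0)\le\sigma+1+\frac12\zeta$, that is,
$$\log\frac{\rho_1}{\rho_0}\le\iota:=\frac{\sigma+1+\frac12\zeta}{k_0}\le\frac{2J^{1/2}}{J/2}=4J^{-1/2}$$
for large $J$, using $\sigma\le J^{1/2}$ and $1+\frac12\log J\le J^{1/2}$. As $E_k(\rho_1)=(\rho_1/\rho_0)^kE_k(\rho_0)$, (11) follows.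

**Step 20: the tail is negligible.** Let $\mathcal K=\{k\ge1:|\Delta_k|\le2D\}$, a finite set of indices with $k/J$ close to $1$. We show that for every fixed $b\ge1$
$$\tau_b:=\sum_{k\notin\mathcal K}E_k(\rho_1)e^{bk/J}\longrightarrow0.\tag{12}$$

*Indices $k\le J^{1/2}$.* Here $-\Delta_k\ge\zeta/2$. By (10) and $Z\le\zeta+0.1$, for large $\zeta$,
$$\delta_k\ge\frac1{20}\Big(\frac\zeta2-\frac{\zeta+0.1}4\Big)\ge\frac\zeta{100},\qquad\iota+\frac bJ\le\frac\zeta{200}.$$
By (11) these terms sum to at most $\sum_{k\ge1}e^{-k\zeta/200}\to0$.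

*Indices $k>J^{1/2}$ with $|\Delta_k|>2D$.* Here $|\Delta_k|-D\ge\frac12|\Delta_k|$, so $\delta_k\ge\frac\gamma6|\Delta_k|$ by (10). Moreover $\gamma D=15\gamma^2Z\ge15Z^{-3}$, while $J\ge e^{Z-0.1}$; so for large $Z$
$$\iota+\frac bJ\le5J^{-1/2}\le\frac{5}{2}Z^{-3}\le\frac{\gamma D}6\le\frac\gamma{12}|\Delta_k| .$$
Hence the terms are at most $e^{-\gamma k|\Delta_k|/12}$. For $k\le3J$ there are at most $3J$ of them, each at most $e^{-J^{1/2}\gamma D/6}\le e^{-2.5J^{1/2}Z^{-3}}$; their sum tends to $0$, since $Z\le\log J+0.1$. For $k>3J$ we have $|\Delta_k|\ge\log3\ge1$, and the sum is at most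
$$\sum_{k>3J}e^{-\gamma k/12}\le\frac{e^{-\gamma J/4}}{1-e^{-\gamma/12}}\le\frac{24}\gamma e^{-\gamma J/4}\to0,$$
since $\gamma\ge Z^{-2}$ and $J\ge e^{Z-0.1}$.

**Step 21: on the main block, $\lambda\mapsto\lambda e^{s/J}$ acts like multiplication by $e^s$.** The terms of the block may be large with cancellation between them, so we cannot replace $e^{ks/J}$ by $e^s$ term by term; instead we use Phragmén–Lindelöf on the sum. For $s\in\mathbb C$ put
$$G(s)(P)=\sum_{k\in\mathcal K}e^{ks/J}\frac{\lambda^k}{k!}v(Pz^{kN}),\qquad a=G(0).$$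
For real $x$, $G(ix)$ differs from $T(\lambda e^{ix/J})$ by the terms $k\notin\mathcal K$, so
$$\|G(ix)\|\le\|T(\lambda e^{ix/J})\|+\tau_1\le n(\rho_1)+\tau_1=1+\tau_1 .$$
Fix $|P|_W\le1$ and let $H(s)$ be a coordinate of $e^{-s}G(s)(P)$. It is a finite combination of exponentials $e^{\alpha s}$ with real $\alpha=\frac kJ-1$, $|\alpha|\le e^{2D}-1\le4D$ once $D\le\frac12$, and $|H|\le1+\tau_1$ on $i\mathbb R$. So $H(s)e^{-4Ds}$ is bounded in $\mathrm{Re}\,s\ge0$ and $H(s)e^{4Ds}$ is bounded in $\mathrm{Re}\,s\le0$. By Phragmén–Lindelöf for bounded functions in a half-plane, both are at most $1+\tau_1$ there, i.e. $|H(s)|\le(1+\tau_1)e^{4D|\mathrm{Re}\,s|}$. Cauchy's estimate with radius $\frac1{4D}$ gives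
$$|H'(s)|\le4De(1+\tau_1)e^{4DR}\qquad(|s|\le R),$$
which tends to $0$ since $D\to0$. So $H(s)-H(0)\to0$ uniformly for $|s|\le R$ and $|P|_W\le1$. Multiplying by $e^s$, for each fixed $R$,
$$\sup_{|s|\le R}\|G(s)-e^sa\|\longrightarrow0.\tag{13}$$

**Lemma 4 (decoupling).** For fixed $b\ge1$, uniformly for $P,q\in\mathcal O$ with $|P|_W\le b$, $|q|_W\le b$,
$$v\big(P\exp(\lambda z^Ne^{q/J})\big)=v(P)+a(Pe^q)+o(1).$$

*Proof.* We upgrade (13) from numbers $s$ to functions $q$ by Cauchy's integral formula in $W$. Expanding the exponential, which converges in $W$, the left side is $v(P)+\sum_{k\ge1}\frac{\lambda^k}{k!}v(Pe^{kq/J}z^{kN})$. Since $|Pe^{kq/J}|_W\le be^{bk/J}$, the terms $k\notin\mathcal K$ contribute at most $b\tau_b\to0$. Let $R=2b$. On $|s|=R$ the series $(s-q)^{-1}=\sum_{j\ge0}q^js^{-j-1}$ converges in $W$ with norm at most $\sum_jb^j(2b)^{-j-1}=\frac1b$, and integrating it term by term gives $e^{\alpha q}=\frac1{2\pi i}\oint_{|s|=R}e^{\alpha s}(s-q)^{-1}ds$ for every $\alpha$. Hence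
$$\sum_{k\in\mathcal K}\frac{\lambda^k}{k!}v(Pe^{kq/J}z^{kN})=\frac1{2\pi i}\oint_{|s|=R}G(s)\big(P(s-q)^{-1}\big)ds,\qquad a(Pe^q)=\frac1{2\pi i}\oint_{|s|=R}e^sa\big(P(s-q)^{-1}\big)ds.$$
Since $|P(s-q)^{-1}|_W\le b\cdot\frac1b=1$, the difference is at most $2b\sup_{|s|=2b}\|G(s)-e^sa\|\to0$ by (13). $\square$

**Step 22: $a$ is not small on exponentials.** The vector that we add must not tend to $0$. We have $\|a\|\le1+\tau_1$ and $|a(z^i)|_\infty\ge|T(\lambda)(z^i)|_\infty-\tau_1\ge\frac12-\tau_1\ge\frac13$ when $Z$ is large. But $z^i$ is in general not an exponential, so write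
$$a(z^i)=2a(1+\tfrac12z^i)-2a(1).$$
So $|a(1)|_\infty\ge\frac1{12}$ or $|a(1+\frac12z^i)|_\infty\ge\frac1{12}$. In the first case let $q_*=0$. In the second case, $\log(1+\frac12z^i)=\sum_{j\ge1}(-1)^{j+1}z^{ij}/(j2^j)$ converges in $W$, and all its partial sums have $W$-norm at most $\sum_{j\ge1}\frac1{j2^j}=\log2$. Let $q_*$ be a long partial sum; then $e^{q_*}$ is close to $1+\frac12z^i$ in $W$. In both cases we have a polynomial $q_*$ with
$$|q_*|_W\le1,\qquad|a(e^{q_*})|_\infty\ge\tfrac1{20}.\tag{14}$$

## 12. Two independent exponentials and the zero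

**Step 23: the direction $c$.** Index the sequence by $j$; we have $N_j,J_j,\lambda_j,a_j$ and the polynomials $q_j$ of (14). Since $\|a_j\|\le1+o(1)$ and $|e^{q_j}|_W\le e$, the vectors $a_j(e^{q_j})$ are bounded, and they have norm $\ge\frac1{20}$. Pass to a subsequence with
$$a_j(e^{q_j})\to c\in\mathbb C^n\setminus\{0\}.$$

**Step 24: the first exponential, from induction.** We need $v(e^{g_0})$ in the direction of $c$. The space $\{\theta\cdot v:\theta\cdot c=0\}\subset S$ has dimension $n-1\ge1$ and contains no evaluation. By (I) there is $g_0\in\mathcal O$ with $v(e^{g_0})=\sigma_*c$, and $\sigma_*\ne0$ by (G). Choose $s_0\in\mathbb C$ with $e^{s_0}=-\sigma_*$. Choose polynomials $m_1,\dots,m_n$ with $v(e^{g_0}m_i)$ a basis of $\mathbb C^n$; this is possible since $e^{g_0}\mathcal O=\mathcal O$, the components of $v$ are independent, and polynomials are dense in $\mathcal O$.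

**Step 25: the contradiction.** We add the second exponential, with the decoupling factor. For $|t_i|\le1$ put $g_t=g_0+\sum t_im_i$ and
$$V_j(t)=v\Big(\exp\Big[g_t+\lambda_jz^{N_j}\exp\Big(\frac{q_j+s_0-g_t}{J_j}\Big)\Big]\Big),$$
which is holomorphic in $t$. Apply Lemma 4 with $P=e^{g_t}$ and $q=q_j+s_0-g_t$. These are bounded in $W$ uniformly in $j$ and $t$, since $|g_t|_W\le|g_0|_W+\sum|m_i|_W$ and $|q_j|_W\le1$. Because $Pe^q=e^{q_j+s_0}$ no longer contains $t$,
$$V_j(t)=v(e^{g_t})+e^{s_0}a_j(e^{q_j})+o(1)\longrightarrow V(t):=v(e^{g_t})-\sigma_*c$$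
uniformly in $t$. Here $V(0)=\sigma_*c-\sigma_*c=0$, and $DV(0)$ has columns $v(e^{g_0}m_i)$, so it is invertible. By Lemma 1, $V_j$ has a zero for large $j$. The exponent in $V_j(t)$ is an entire function, so $v(e^{\Gamma})=0$ for some $\Gamma\in\mathcal O$. This contradicts (G).

So $S$ contains an evaluation, which completes the induction and proves Theorem A. By Section 2, Theorem B and the Corollary follow. In particular, if $M$ is a codimension two subspace of $A(\mathbb D)$ and every $f\in M$ has a zero in the disc, then all functions in $M$ have a common zero in the disc. $\blacksquare$
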